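\title{Triangle-free graphs with no sparse polynomial--linear pair}

\begin{abstract}
For several families of graphs $H$, every $H$-free graph of small maximum degree contains, for each density $c$, a vertex set of linear size and a vertex set of relative size polynomial in $c$ with edge density less than $c$ between them. We show that this fails when $H$ is the triangle, and hence whenever $H$ contains a triangle. It still fails when the fixed exponent of $c$ is replaced by one that grows like $\ln\ln(1/c)/\ln\ln\ln(1/c)$. The counterexamples are explicit multipartite graphs.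
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Graphs are finite and simple, $n=|V(G)|$, $\ln$ is the natural logarithm, and $[j]=\{1,\dots,j\}$. A graph is \emph{$H$-free} if it has no induced subgraph isomorphic to $H$. For $\varepsilon>0$, a graph $G$ is \emph{$\varepsilon$-sparse} if every vertex has degree less than $\varepsilon n$. Two disjoint sets $A,B\subseteq V(G)$ form an \emph{$(x,y)$-pair} if $|A|\ge x$ and $|B|\ge y$. For $c>0$ the pair is \emph{$c$-sparse} if the number $|E(A,B)|$ of edges with one end in $A$ and the other in $B$ is less than $c|A||B|$, and it is \emph{anticomplete} if there are no such edges.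

\begin{definition}\label{def:property}
A graph $H$ has the \emph{sparse pair property} if there are $\varepsilon>0$ and an integer $k\ge1$ such that, for every $c\in(0,1]$, every $\varepsilon$-sparse $H$-free graph with $n\ge2$ vertices contains a $c$-sparse $(\varepsilon c^kn,\varepsilon n)$-pair.
\end{definition}

The property is known to hold for every tree, for every cycle $C_\ell$ with $\ell\ge4$, for every bipartite graph, and for every sufficiently long subdivision of any fixed graph, that is, one in which every edge is subdivided at least a certain number of times. We quote these results for context and do not use them. The question, posed in \cite{problem}, is whether the triangle $K_3$ has the property.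

To see what is being asked, let $\varepsilon\le1/4$ and let $G$ be any $\varepsilon$-sparse graph with $n\ge2$. If $c\ge2\varepsilon$, split $V(G)$ into $A,B$ with $|A|=\lfloor n/2\rfloor\ge n/3$ and $|B|\ge n/2$; then $|E(A,B)|<\varepsilon n|A|\le c|A||B|$. If $\varepsilon c^kn\le1$, let $A=\{v\}$ and let $B$ consist of the non-neighbors of $v$ other than $v$; this pair is anticomplete and $|B|>n-1-\varepsilon n\ge\varepsilon n$. So the property has content only for $(\varepsilon n)^{-1/k}<c<2\varepsilon$. In this range it says that the density between $A$ and $B$ can be lowered to $c$ at a polynomial cost in $|A|$ and at no cost in $|B|$.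

One would guess that the triangle has the property. All longer cycles have it, and for triangle-free graphs the symmetric version is easy. Indeed, let $G$ be triangle-free and $cn\ge6$. If all degrees are less than $cn/2$, the two halves above form a $c$-sparse pair. Otherwise some vertex has degree $d\ge cn/2\ge 3$; its neighborhood is a stable set, which splits into an anticomplete pair with both sides of size at least $d/3$. Either way there is a $c$-sparse $(cn/6,cn/6)$-pair. The obvious candidates for a counterexample also fail. In a random graph of edge density $p$ an edge lies in $(n-2)p^2$ triangles on average, so deleting triangles is affordable only for $p$ of order at most $n^{-1/2}$. Then $c$ must be of order at most $p$, since otherwise two halves are $c$-sparse, and for $k\ge3$ we are in the trivial range $\varepsilon c^kn\le1$. Replacing each vertex by a large stable set does not help: take for $A$ all copies of one vertex.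

Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
The triangle does not have the sparse pair property: for every $\varepsilon>0$ and every integer $k\ge1$ there are $c\in(0,1]$ and an $\varepsilon$-sparse triangle-free graph with $n\ge2$ vertices and no $c$-sparse $(\varepsilon c^kn,\varepsilon n)$-pair.
\end{theorem}

\begin{theorem}\label{thm:strong}
For every $\varepsilon\in(0,1)$ there are $\kappa,c_0>0$ such that for every $c\in(0,c_0)$ there are arbitrarily large $\varepsilon$-sparse triangle-free graphs with no $c$-sparse $(\varepsilon c^{k(c)}n,\varepsilon n)$-pair, where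
\[
k(c)=\kappa\,\frac{\ln\ln(1/c)}{\ln\ln\ln(1/c)}\longrightarrow\infty\quad\text{as }c\to0 .
\]
\end{theorem}

If $H$ contains a triangle, then every triangle-free graph is $H$-free, so the graphs of Theorem~\ref{thm:main} are counterexamples for $H$ too.

\begin{corollary}\label{cor:triangle}
No graph containing a triangle has the sparse pair property.
\end{corollary}

Thus every graph with the property is triangle-free; we do not determine which triangle-free graphs have it. Both theorems follow, in Section~\ref{sec:deduction}, from one proposition. In it the density $c$ is a fixed power of a large integer $D$, while the exponent $k$ may grow with $D$.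

\begin{proposition}\label{prop:key}
Let $\varepsilon\in(0,1)$ and $T=\lceil4/\varepsilon\rceil$. There is $D_0=D_0(\varepsilon)$ such that the following holds for all integers $D\ge D_0$ and $k\ge1$ with
\[
5Tk+4T+1\le\frac{\ln\ln D}{20\ln\ln\ln D}.
\]
For $c=D^{-5T}$ there are arbitrarily large $\varepsilon$-sparse triangle-free graphs with no $c$-sparse $(\varepsilon c^kn,\varepsilon n)$-pair.
\end{proposition}

\section{Three layers without a triangle}\label{sec:idea}

Our graph is a union of stable sets of equal size, called layers. A stable set of size $2\lceil\varepsilon n\rceil$ splits into an anticomplete $(\varepsilon n,\varepsilon n)$-pair, so there must be of order $1/\varepsilon$ layers. We want every ordered pair $(P,Q)$ of layers to pass the following test, in which $\eta$ is small, $K$ is large, and $C$ does not depend on $K$: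
\begin{quote}
for every $A\subseteq P$ with $|A|\ge D^{-K}|P|$, all but $\eta|Q|$ vertices of $Q$ have at least $D^{-C}|A|$ neighbors in $A$.
\end{quote}
Then $c$ is about $D^{-C}$ and $k$ is about $K/C$. The difficulty is already present for three layers.

\subsection*{A first attempt}
Let $D,s\ge2$ be integers and $W=\{0,1,\dots,s-1\}^D$; the elements of $W$ are \emph{words}. A word $w$ is \emph{zero on} $I\subseteq[D]$ if $w_i=0$ for all $i\in I$, and \emph{nonzero on} $I$ if $w_i\ne0$ for all $i\in I$. Take $X=Y=[D]$ and $Z=W$. Join $x\in X$ to $y\in Y$ if $x=y$, join $y$ to $w\in Z$ if $w_y\neq0$, and join $x$ to $w$ if $w_x=0$. A triangle would need $w_x=0\ne w_y$ with $x=y$, so there is none. We run the test with $K\ge1$, so that every nonempty subset of $X$ or $Y$ is admissible.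
\begin{itemize}
\item $(Y,Z)$ passes if $s\ge1/\eta$. Fix $y\in A$; a fraction $1-1/s$ of the words is nonzero at $y$, and each such word has at least $1\ge D^{-1}|A|$ neighbor in $A$.
\item $(Z,X)$ and $(Z,Y)$ look promising. If $I\subseteq X$ is the set of vertices with no neighbor in $A\subseteq Z$, then all words of $A$ are nonzero on $I$, so $D^{-K}\le(1-1/s)^{|I|}$ and $|I|\le sK\ln D$, far less than $D$. For $I\subseteq Y$ we get $D^{-K}\le s^{-|I|}$ in the same way. Entropy will make this quantitative.
\item $(X,Y)$ and $(Y,X)$ fail: $A=\{i: i\le D/2\}$ has no neighbor $i'>D/2$.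
\item $(X,Z)$ fails: only a fraction $1/s$ of the words is adjacent to $A=\{1\}$. No choice of $s$ saves both $(X,Z)$ and $(Y,Z)$, since the fractions $1/s$ and $1-1/s$ add up to $1$.
\end{itemize}
The two failures need two different repairs.

\subsection*{Tuples in place of points}
Let $S=[D]^R$, and for $x\in S$ let $\bar x=\{x_1,\dots,x_R\}$ be its set of entries. Now take $X=Y=S$, join $x$ to $y$ if $\bar x\cap\bar y\ne\emptyset$, join $y$ to $w$ if $w$ is nonzero on $\bar y$, and join $x$ to $w$ if $w$ is zero on $\bar x$. There is still no triangle: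
\begin{equation}\label{eq:notriangle}
\text{no } x,y\in S,\ w\in W \text{ have } \bar x\cap\bar y\neq\emptyset,\ w\text{ nonzero on }\bar y,\ w\text{ zero on }\bar x,
\end{equation}
since a point $i\in\bar x\cap\bar y$ would have both $w_i\ne0$ and $w_i=0$. Three test sets show how $R$ and $s$ must be chosen.
\begin{itemize}
\item[(i)] Let $J\subseteq[D]$ with $|J|=\theta D$. The tuples with all entries in $J$ form a fraction $\theta^R$ of $X$, and they have no neighbor among the tuples avoiding $J$, a fraction $(1-\theta)^R$ of $Y$. The second fraction exceeds $\eta$ until $\theta$ is about $\ln(1/\eta)/R$, so for such $\theta$ we need $\theta^R<D^{-K}$; roughly, $R\ln R>K\ln D$.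
\item[(ii)] If $K\le R$, the tuples with $y_1=1,\dots,y_K=K$ form a fraction $D^{-K}$ of $Y$. A word with a neighbor among them is nonzero on $[K]$, so we need $(1-1/s)^K\ge1-\eta$, and $s$ must be of order at least $K/\eta$.
\item[(iii)] A tuple $x\in X$ with distinct entries is adjacent to a fraction $s^{-R}$ of $A=Z$, so we need $R\ln s\le C\ln D$.
\end{itemize}
Condition (i) asks only for $R$ of order $K\ln D/\ln\ln D$, which for fixed $K$ and large $D$ is smaller than the bound $C\ln D/\ln s$ in (iii). This gain of a factor $\ln\ln D$ is what lets $C$ be independent of $K$. The three conditions remain compatible while $K\ln K$ is at most a small multiple of $\ln\ln D$, which is the range in Proposition~\ref{prop:key}. Lemma~\ref{lem:robust} shows that in this range five of the six ordered pairs pass the test.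

\subsection*{Two copies and a disjunction}
The pair $(X,Z)$ still fails: the tuples with $x_1=1$ form a fraction $1/D$ of $X$, and a word adjacent to one of them has $w_1=0$. The relation ``$w$ is zero on $\bar x$'' is useful only when the small set $A$ lies on the side of the words. So we take two independent copies $a$ and $b$ of the construction on three layers $V_\alpha,V_\beta,V_\gamma$, which play the roles $X,Y,Z$ in copy $a$ and the roles $Z,Y,X$ in copy $b$. An edge at $V_\beta$ must be an edge in \emph{both} copies; an edge between $V_\alpha$ and $V_\gamma$ must be an edge in \emph{at least one}. A triangle is then a triangle in whichever copy supplies its $V_\alpha V_\gamma$ edge. If $A\subseteq V_\alpha$ we find edges to $V_\gamma$ through copy $b$, and if $A\subseteq V_\gamma$ we find edges to $V_\alpha$ through copy $a$; both times $A$ holds the words.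

With $T$ layers, every triple of layers gets its own pair of copies, on its own coordinates, and an edge must satisfy the condition of every triple containing its two layers. This is a conjunction of fewer than $2T$ conditions. By Lemma~\ref{lem:conj} each costs a factor $D^{-2}$ in density and a fraction $\eta$ of exceptional vertices, which explains $c=D^{-5T}$ and the choice of $\eta$ below.

\section{Parameters}\label{sec:param}

Fix $\varepsilon\in(0,1)$ and put
\[
T=\lceil4/\varepsilon\rceil\ge5,\qquad \eta=\frac{\varepsilon}{8T}\le\frac12,\qquad m=\ln(1/\eta)>0 .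
\]
For a large integer $D$ let $L=\ln D$ and $\ell=\ln L$. Let $K$ be an integer with $1\le K\le\ell/(20\ln\ell)$, and put
\[
s=\lceil2K/\eta\rceil,\qquad \lambda=1-1/s,\qquad R=\lfloor L/(8\ln s)\rfloor .
\]
Then $s\ge4K\ge2(K+1)\ge4$. The sets $S=[D]^R$ and $W=\{0,\dots,s-1\}^D$ are from now on built with these values.

\begin{lemma}\label{lem:param}
There is $D_0=D_0(\varepsilon)$ such that for all $D\ge D_0$ and all $K$ as above:
\begin{itemize}
\item[(P1)] $R\ge m$ and $(R/m)^R\ge4D^K$;
\item[(P2)] $s^R\le D^{1/8}$;
\item[(P3)] $R^{K+1}<D^{1/2}$;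
\item[(P4)] $\lambda^{-2R}\le D^{1/(8(K+1))}$;
\item[(P5)] $4RD^{-3/(8(K+1))}\le\eta/2$;
\item[(P6)] $R^2/D+2RKL\,D^{-1/2}\le\eta$;
\item[(P7)] $D\ge\max\{256,\,1/\varepsilon,\,2T,\,2R\}$ and $R^2/D\le\varepsilon/4$.
\end{itemize}
\end{lemma}

\begin{proof}
Below, ``for large $D$'' means beyond a threshold that depends only on $\varepsilon$. For large $D$ we have $\ln \ell\ge1$, so $K\le\ell$; also $R\le L$, since $8\ln s>1$.

(P1) We have $s\le2\ell/\eta+1\le3\ell/\eta$, so $\ln s\le\ln\ell+\ln(3/\eta)\le1.1\ln\ell$ for large $D$. Then $L/(72\ln s)\ge1$ for large $D$, so $R\ge L/(8\ln s)-1\ge L/(9\ln s)\ge L/(9.9\ln\ell)$. For large $D$ this gives $R\ge m$ and $\ln(R/m)\ge\ell-\ln(9.9\,m\ln\ell)\ge0.9\,\ell$. Hence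
\[
R\ln(R/m)\ \ge\ \frac{L\ell}{11\ln\ell}\ \ge\ \frac{20}{11}KL\ \ge\ KL+\ln4 .
\]

(P2) $R\ln s\le L/8$.

(P3) $(K+1)\ln R\le(\ell+1)\ell<L/2$ for large $D$.

(P4) Since $s\ge4$, we have $-\ln\lambda=\ln\bigl(1+\frac1{s-1}\bigr)\le\frac1{s-1}\le\frac4{3s}$. So $-2R\ln\lambda\le L/(3s\ln s)$, and $3s\ln s\ge6(K+1)\ln4\ge8(K+1)$.

(P5)--(P7) The left side of (P5) is at most $4L\exp(-3L/(8(\ell+1)))$, the left side of (P6) is at most $L^2/D+2L^3D^{-1/2}$, and $R^2/D\le L^2/D$. All three bounds tend to $0$ and do not involve $K$. The lower bounds on $D$ hold for large $D$ because $R\le L$.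
\end{proof}

The full strength of the upper bound on $K$ is used only in (P1), which is condition (i) of Section~\ref{sec:idea}; elsewhere $K\le\ell$ suffices. From now on $D\ge D_0$.

\section{Robust relations}\label{sec:robust}

A vertex of our graph has many coordinates, and each condition looks at one of them. If $u$ is uniform in a set $A$ of vertices, a single coordinate of $u$ need not be uniform on any set, but its law is bounded when $A$ is large. So we state the test for measures.

\begin{definition}\label{def:robust}
A probability measure $\nu$ on a finite set $P$ is \emph{spread} if $\nu(p)\le D^K/|P|$ for all $p\in P$. A relation $\varphi\subseteq P\times Q$ is \emph{robust} if for every spread measure $\nu$ on $P$, all but at most $\eta|Q|$ elements $q\in Q$ satisfy $\nu\{p:(p,q)\in\varphi\}\ge D^{-2}$.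
\end{definition}

The uniform measure on a set $A\subseteq P$ with $|A|\ge D^{-K}|P|$ is spread, so a robust relation passes the test of Section~\ref{sec:idea} with $C=2$.

\begin{lemma}\label{lem:robust}
The following four relations are robust.
\begin{center}
\begin{tabular}{cccl}
type & $P$ & $Q$ & relation\\ \hline
I & $S\ni x$ & $S\ni y$ & $\bar x\cap\bar y\neq\emptyset$\\
II & $S\ni x$ & $W\ni w$ & $w$ is nonzero on $\bar x$\\
III & $W\ni w$ & $S\ni y$ & $w$ is nonzero on $\bar y$\\
IV & $W\ni w$ & $S\ni y$ & $w$ is zero on $\bar y$
\end{tabular}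
\end{center}
\end{lemma}

Throughout the proof $\nu$ is a spread measure on $P$.

\begin{proof}[Proof for type I]
A tuple $y$ is good as soon as it contains one point that $\nu$ uses often. Let
\[
J=\{i\in[D]:\nu\{x:i\in\bar x\}\ge D^{-2}\}.
\]
If $\bar y$ meets $J$, then $\nu\{x:\bar x\cap\bar y\ne\emptyset\}\ge D^{-2}$. We show that $J$ is large. By the union bound over $i\notin J$, $\nu\{\bar x\not\subseteq J\}\le D\cdot D^{-2}=1/D$. If $|J|<mD/R$, then, since $\nu$ is spread and exactly $|J|^R$ tuples lie inside $J$,
\[
\nu\{\bar x\subseteq J\}\le D^{K-R}|J|^R\le D^K(m/R)^R\le\tfrac14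
\]
by (P1), and the total mass of $\nu$ would be at most $1/D+1/4<1$. So $|J|\ge mD/R$, and the fraction of $y\in S$ with $\bar y\cap J=\emptyset$ is at most $(1-m/R)^R\le e^{-m}=\eta$.
\end{proof}

\begin{proof}[Proof for type II]
For a uniform word $w$, the quantity $\nu\{x:w\text{ nonzero on }\bar x\}$ has mean at least $\lambda^R$. Its variance is governed by the probability that two samples from $\nu$ share a point, and this may be large: in test set (ii) all tuples contain $[K]$. So we first find the points that $\nu$ uses heavily and condition on them. There are at most $K$, because each one costs a factor about $R/D$ in the uniform measure and much less in $\nu$.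

\emph{Heavy points.} Let $\delta=D^{-1/(2(K+1))}$. For $F\subseteq[D]$ with $\nu\{F\subseteq\bar x\}>0$ let $\nu_F$ be $\nu$ conditioned on $F\subseteq\bar x$. Start with $F=\emptyset$, and while some $i\notin F$ has $\nu_F\{i\in\bar x\}\ge\delta$, add such an $i$ to $F$. Each step multiplies $\nu\{F\subseteq\bar x\}$ by $\nu_F\{i\in\bar x\}\ge\delta$, so after $j$ steps $|F|=j$ and $\nu\{F\subseteq\bar x\}\ge\delta^j$. On the other hand, at most $R^jD^{R-j}$ tuples contain $F$: choose a position for each element of $F$, then the remaining entries. As $\nu$ is spread, $\nu\{F\subseteq\bar x\}\le D^{K-j}R^j$. For $j=K+1$ the two bounds give $D^{-1/2}\le R^{K+1}D^{-1}$, contrary to (P3). So the process stops with $|F|\le K$, and then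
\[
\nu\{F\subseteq\bar x\}\ge\delta^K\ge D^{-1/2},\qquad \nu_F\{i\in\bar x\}<\delta\ \text{ for all }i\notin F .
\]

\emph{Second moment.} Let $w\in W$ be uniform; it is nonzero on a given set $I$ with probability $\lambda^{|I|}$. Put $f(w)=\nu_F\{x:w\text{ nonzero on }\bar x\setminus F\}$, and let $x,x'$ be independent with law $\nu_F$. Then $\mu:=\mathbb E f=\mathbb E\,\lambda^{|\bar x\setminus F|}\ge\lambda^R$ and $\mathbb Ef^2=\mathbb E\,\lambda^{|(\bar x\cup\bar x')\setminus F|}$. If $\bar x\setminus F$ and $\bar x'\setminus F$ are disjoint, the last integrand equals $\lambda^{|\bar x\setminus F|}\lambda^{|\bar x'\setminus F|}$; otherwise it is at most $1$. Given $x$, each of the at most $R$ points of $\bar x\setminus F$ lies in $\bar x'$ with probability less than $\delta$. Hence $\mathbb Ef^2\le\mu^2+R\delta$, so $f$ has variance at most $R\delta$. Chebyshev's inequality, (P4) and (P5) give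
\[
\Pr(f<\mu/2)\le\frac{4R\delta}{\mu^2}\le4R\lambda^{-2R}\delta\le4RD^{\frac{1}{8(K+1)}-\frac{4}{8(K+1)}}\le\frac\eta2 .
\]

\emph{Conclusion.} The word $w$ has a zero in $F$ with probability at most $K/s\le\eta/2$; this is the reason for the choice of $s$. So with probability at least $1-\eta$, $w$ is nonzero on $F$ and $f(w)\ge\mu/2$. For such $w$, using $\lambda^R\ge D^{-1/16}$ from (P4),
\[
\nu\{x:w\text{ nonzero on }\bar x\}\ge\nu\{F\subseteq\bar x\}\,f(w)\ge\tfrac12D^{-1/2}\lambda^R\ge\tfrac12D^{-9/16}\ge D^{-2}.\qedhere
\]
\end{proof}

For types III and IV we use entropy. If $\xi$ is a random variable with values in a finite set $\Omega$ and law $\pi$, its entropy is $\mathrm H(\xi)=\mathbb E[-\ln\pi(\xi)]$. We need three standard facts: $\mathrm H(\xi)\le\ln|\Omega|$; subadditivity, $\mathrm H(\xi,\xi')\le\mathrm H(\xi)+\mathrm H(\xi')$; and Pinsker's inequality, which for the uniform reference measure says that for every $E\subseteq\Omega$,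
\[
\bigl|\Pr(\xi\in E)-|E|/|\Omega|\bigr|\le\sqrt{(\ln|\Omega|-\mathrm H(\xi))/2}.
\]

\begin{proof}[Proof for types III and IV]
A spread measure on $W$ lacks at most $KL$ of the maximum entropy, and this deficit is shared among $D$ coordinates, so on a typical $R$-set the word is almost uniform. The error must be smaller than $s^{-R}$, which is where (P2) enters.

Let $w$ have law $\nu$. For $I\subseteq[D]$ let $w_I$ be the restriction of $w$ to $I$ and $d(I)=|I|\ln s-\mathrm H(w_I)\ge0$. Since $-\ln\nu(w)\ge\ln|W|-KL$ on the support of $\nu$, we have $d([D])\le KL$. If $I_1,\dots,I_h$ are disjoint and $I_0$ is the rest of $[D]$, subadditivity gives $\mathrm H(w)\le\sum_{g=0}^h\mathrm H(w_{I_g})$, that is, $\sum_{g=0}^hd(I_g)\le d([D])$; so $\sum_{g=1}^hd(I_g)\le KL$. Take $h=\lfloor D/R\rfloor\ge D/(2R)$ and let $I_1,\dots,I_h$ be consecutive blocks of length $R$ in a uniformly random ordering of $[D]$. Each block is a uniform $R$-subset, so a uniform $R$-subset $I$ has $\mathbb E\,d(I)\le KL/h\le2RKL/D$. By Markov's inequality, $\Pr(d(I)\ge D^{-1/2})\le2RKL\,D^{-1/2}$.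

Let $y\in S$ be uniform. Two of its entries coincide with probability at most $\binom R2/D\le R^2/D$, and given that they are distinct, $\bar y$ is a uniform $R$-subset by symmetry. By (P6), all but a fraction $\eta$ of the tuples $y$ have $|\bar y|=R$ and $d(\bar y)<D^{-1/2}$. Fix such a $y$. For a uniform word the required event has probability $s^{-R}$ in type IV and $\lambda^R\ge s^{-R}$ in type III. Pinsker's inequality for $\xi=w_{\bar y}$ shows that its $\nu$-probability is at least
\[
s^{-R}-D^{-1/4}\ge D^{-1/8}-D^{-1/4}=D^{-1/4}(D^{1/8}-1)\ge D^{-1/4}\ge D^{-2},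
\]
by (P2) and $D\ge256$.
\end{proof}

Robust relations can be imposed one after another, provided they look at independent coordinates of the \emph{test} vertex $v$. No independence is needed on the side of $A$: after each step we only use that the surviving part of $A$ is still large.

\begin{lemma}\label{lem:conj}
Let $U,U'$ be finite sets and let $\varphi_l\subseteq P_l\times Q_l$ be robust for $l\in[M]$. Let $p_l\colon U\to P_l$ be maps whose fibers all have size $|U|/|P_l|$, and let $q_l\colon U'\to Q_l$ be maps such that, for uniform $v\in U'$, the values $q_1(v),\dots,q_M(v)$ are independent and uniform. If $A\subseteq U$ and $|A|\ge D^{-K+2M}|U|$, then for all but at most $M\eta|U'|$ elements $v\in U'$ there are at least $D^{-2M}|A|$ elements $u\in A$ with $(p_l(u),q_l(v))\in\varphi_l$ for all $l\in[M]$.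
\end{lemma}

\begin{proof}
Let $v\in U'$ be uniform, $A_0=A$ and $A_l=\{u\in A_{l-1}:(p_l(u),q_l(v))\in\varphi_l\}$. Let $\mathcal E_l$ be the event $|A_l|\ge D^{-2l}|A|$; the event $\mathcal E_0$ always holds. The set $A_{l-1}$ is determined by $q_1(v),\dots,q_{l-1}(v)$. Condition on values of these for which $\mathcal E_{l-1}$ holds. Then $|A_{l-1}|\ge D^{-2(l-1)}D^{-K+2M}|U|\ge D^{-K}|U|$, so the law $\nu$ of $p_l(u)$ for uniform $u\in A_{l-1}$ satisfies
\[
\nu(p)\le\frac{|U|/|P_l|}{|A_{l-1}|}\le\frac{D^K}{|P_l|},
\]
and $\nu$ is spread. Under the conditioning $q_l(v)$ is still uniform, so with conditional probability at least $1-\eta$ we have $|A_l|\ge D^{-2}|A_{l-1}|$, and $\mathcal E_l$ holds. Thus the probability that $\mathcal E_{l-1}$ holds and $\mathcal E_l$ fails is at most $\eta$. If $\mathcal E_M$ fails, this happens for some $l\in[M]$, so $\mathcal E_M$ fails with probability at most $M\eta$.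
\end{proof}

\section{The graph}\label{sec:graph}

We prove Proposition~\ref{prop:key}. Let $D\ge D_0$ and $k\ge1$ be as there, put $K=5Tk+4T+1$, which satisfies $K\le\ell/(20\ln\ell)$, and let $r\ge1$ be any integer.

\subsection*{Construction}
The vertex set of $G$ is the disjoint union of layers $V_1,\dots,V_T$. A \emph{triple} is a $3$-element subset of $[T]$. A vertex $u\in V_i$ is a list of coordinates: for each triple $\tau\ni i$ and each $e\in\{a,b\}$ a tuple $x_u^{\tau e}\in S$ and a word $w_u^{\tau e}\in W$, and one further coordinate in $[r]$. Every such list occurs exactly once in $V_i$, so the coordinates of a uniform vertex of $V_i$ are independent and uniform. Some coordinates are never used. They make all layers have the same size $N$, as each $i$ lies in $\binom{T-1}2$ triples, and the last one makes $n=TN$ arbitrarily large. We write $\bar x_u^{\tau e}$ for the set of entries of $x_u^{\tau e}$.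

Each layer is stable. Vertices in distinct layers $V_i,V_j$ are adjacent if and only if, for \emph{every} triple $\tau\supseteq\{i,j\}$, they satisfy the \emph{$\tau$-condition}: writing $\tau=\{\alpha<\beta<\gamma\}$, this is the row of the following table for their two layers.
\begin{center}
\begin{tabular}{lccc}
 & copy $a$ & & copy $b$\\ \hline
$u\in V_\alpha,\ v\in V_\beta$ & $\bar x_u^{\tau a}\cap\bar x_v^{\tau a}\ne\emptyset$ & and & $w_u^{\tau b}$ nonzero on $\bar x_v^{\tau b}$\\[2pt]
$u\in V_\beta,\ v\in V_\gamma$ & $w_v^{\tau a}$ nonzero on $\bar x_u^{\tau a}$ & and & $\bar x_u^{\tau b}\cap\bar x_v^{\tau b}\ne\emptyset$\\[2pt]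
$u\in V_\alpha,\ v\in V_\gamma$ & $w_v^{\tau a}$ zero on $\bar x_u^{\tau a}$ & or & $w_u^{\tau b}$ zero on $\bar x_v^{\tau b}$
\end{tabular}
\end{center}

\subsection*{No triangle}
A triangle has vertices $t\in V_\alpha$, $u\in V_\beta$, $v\in V_\gamma$ with $\alpha<\beta<\gamma$; let $\tau=\{\alpha,\beta,\gamma\}$. Suppose the edge $tv$ satisfies its condition in copy $a$, so that $w_v^{\tau a}$ is zero on $\bar x_t^{\tau a}$. The edge $tu$ gives $\bar x_t^{\tau a}\cap\bar x_u^{\tau a}\ne\emptyset$, and the edge $uv$ gives that $w_v^{\tau a}$ is nonzero on $\bar x_u^{\tau a}$. So $(x,y,w)=(x_t^{\tau a},x_u^{\tau a},w_v^{\tau a})$ contradicts \eqref{eq:notriangle}. Otherwise $w_t^{\tau b}$ is zero on $\bar x_v^{\tau b}$. The edge $uv$ gives $\bar x_u^{\tau b}\cap\bar x_v^{\tau b}\ne\emptyset$, and the edge $tu$ gives that $w_t^{\tau b}$ is nonzero on $\bar x_u^{\tau b}$. So $(x,y,w)=(x_v^{\tau b},x_u^{\tau b},w_t^{\tau b})$ contradicts \eqref{eq:notriangle}.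

\subsection*{Degrees}
For fixed $x\in S$, a uniform $y\in S$ has $\bar x\cap\bar y\ne\emptyset$ with probability at most $R\cdot R/D$, since each entry of $y$ lies in $\bar x$ with probability at most $R/D$. Let $i<j$ with $(i,j)\ne(1,T)$. If $j<T$, then $(i,j)=(\alpha,\beta)$ in the triple $\{i,j,T\}$; if $j=T$ and $i>1$, then $(i,j)=(\beta,\gamma)$ in the triple $\{1,i,T\}$. In both cases adjacency requires two tuples to meet, so a vertex of either layer has at most $NR^2/D$ neighbors in the other. The pair $(1,T)$ is $(\alpha,\gamma)$ in every triple, and there we use the trivial bound $N$. By (P7) and $T\ge4/\varepsilon$, every degree is at most $nR^2/D+n/T\le\varepsilon n/2<\varepsilon n$.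

\subsection*{Neighbors in a small set}

\begin{lemma}\label{lem:layers}
Let $i\ne j$ and $A'\subseteq V_i$ with $|A'|\ge D^{-K+4T}N$. Then all but at most $2T\eta N$ vertices $v\in V_j$ have at least $D^{-4T}|A'|$ neighbors in $A'$.
\end{lemma}

\begin{proof}
Let $u$ range over $V_i$ and $v$ over $V_j$. For each triple $\tau=\{\alpha<\beta<\gamma\}\supseteq\{i,j\}$ we list one or two \emph{basic conditions} that together imply the $\tau$-condition, each with its type in Lemma~\ref{lem:robust}, where the coordinate of $u$ lies in $P$ and that of $v$ in $Q$. In the last two rows we choose the disjunct in which the word belongs to $u$.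
\begin{center}
\begin{tabular}{cll}
$(i,j)$ & copy $a$ & copy $b$\\ \hline
$(\alpha,\beta)$ & $\bar x_u^{\tau a}\cap\bar x_v^{\tau a}\neq\emptyset$ (I) & $w_u^{\tau b}$ nonzero on $\bar x_v^{\tau b}$ (III)\\[2pt]
$(\beta,\alpha)$ & $\bar x_u^{\tau a}\cap\bar x_v^{\tau a}\neq\emptyset$ (I) & $w_v^{\tau b}$ nonzero on $\bar x_u^{\tau b}$ (II)\\[2pt]
$(\beta,\gamma)$ & $w_v^{\tau a}$ nonzero on $\bar x_u^{\tau a}$ (II) & $\bar x_u^{\tau b}\cap\bar x_v^{\tau b}\neq\emptyset$ (I)\\[2pt]
$(\gamma,\beta)$ & $w_u^{\tau a}$ nonzero on $\bar x_v^{\tau a}$ (III) & $\bar x_u^{\tau b}\cap\bar x_v^{\tau b}\neq\emptyset$ (I)\\[2pt]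
$(\alpha,\gamma)$ & none & $w_u^{\tau b}$ zero on $\bar x_v^{\tau b}$ (IV)\\[2pt]
$(\gamma,\alpha)$ & $w_u^{\tau a}$ zero on $\bar x_v^{\tau a}$ (IV) & none
\end{tabular}
\end{center}
Let $\varphi_1,\dots,\varphi_M$ be the basic conditions over all $T-2$ triples containing $i$ and $j$, so that $M\le2(T-2)\le 2T$. If all of them hold, $uv$ is an edge. Each $\varphi_l$ is a robust relation between one coordinate $p_l(u)$ of $u$ and one coordinate $q_l(v)$ of $v$. Each coordinate map $p_l$ has fibers of equal size. Different basic conditions carry different labels $(\tau,e)$, so $q_1(v),\dots,q_M(v)$ are distinct coordinates of $v$, independent and uniform. Since $|A'|\ge D^{-K+4T}N\ge D^{-K+2M}N$, Lemma~\ref{lem:conj} with $U=V_i$ and $U'=V_j$ shows that all but $M\eta N\le2T\eta N$ vertices $v$ have at least $D^{-2M}|A'|\ge D^{-4T}|A'|$ neighbors in $A'$.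
\end{proof}

\subsection*{No sparse pair}
Let $c=D^{-5T}$ and let $A,B$ be disjoint with $|A|\ge\varepsilon c^kn$ and $|B|\ge\varepsilon n$. Choose $i$ such that $A'=A\cap V_i$ has $|A'|\ge|A|/T$. Since $\varepsilon\ge1/D$,
\[
|A'|\ge\varepsilon c^kN\ge D^{-5Tk-1}N=D^{-K+4T}N ,
\]
so Lemma~\ref{lem:layers} applies for every $j\ne i$. Remove from $B$ its vertices in $V_i$, which have no neighbor in $A'$; there are at most $n/T\le\varepsilon n/4$. Remove also the exceptional vertices of the other layers, at most $T\cdot2T\eta N=2T\eta n=\varepsilon n/4$ in total. This is the step that needs $B$ to have linear size: at least $|B|-\varepsilon n/2\ge|B|/2$ vertices remain. Each has at least $D^{-4T}|A'|\ge D^{-4T}|A|/T$ neighbors in $A$. As $D^T\ge D\ge2T$,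
\[
|E(A,B)|\ge\frac{D^{-4T}}{2T}\,|A||B|\ge D^{-5T}|A||B|=c|A||B| ,
\]
so the pair is not $c$-sparse. This proves Proposition~\ref{prop:key}.

\section{From the proposition to the theorems}\label{sec:deduction}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $\varepsilon<1$ and given $k$, the hypothesis of Proposition~\ref{prop:key} holds for all large $D$, since $T$ and $k$ are fixed and $\ln\ln D/\ln\ln\ln D\to\infty$; the graphs have $n\ge T\ge 5$. For $\varepsilon\ge1$ take the density $c$ and the graph given for $\varepsilon'=1/2$. The graph is $\varepsilon$-sparse, and every $(\varepsilon c^kn,\varepsilon n)$-pair is an $(\varepsilon'c^kn,\varepsilon'n)$-pair, so none is $c$-sparse.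
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
The proposition covers only the densities $D^{-5T}$; we round $c$ up to one of them and lose a factor $2$ in the exponent. Let $T=\lceil 4/\varepsilon\rceil$ and $\kappa=1/(800T)$. For small $c$ put $D=\lfloor c^{-1/(5T)}\rfloor$, $c_D=D^{-5T}$, $L=\ln D$ and $\ell=\ln L$. Choose $c_0$ so small that $c<c_0$ implies $D\ge D_0$, $\ell>1$, $\ell\ge\ln(10T)$ and $\ell/\ln\ell\ge400T$. Since $D+1\le D^2$,
\[
c_D\ \ge\ c\ \ge\ (D+1)^{-5T}\ \ge\ D^{-10T}=c_D^2 .
\]
Taking logarithms, $5TL\le\ln(1/c)\le10TL$, so $\ell\le\ln\ln(1/c)\le\ell+\ln(10T)\le2\ell$. Let $k$ be the largest integer with $5Tk+4T+1\le\ell/(20\ln\ell)$. As $4T+1\le5T$,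
\[
k\ \ge\ \frac{\ell}{100T\ln\ell}-2\ \ge\ \frac{\ell}{200T\ln\ell}\ \ge\ \frac{\ln\ln(1/c)}{400T\ln\ln\ln(1/c)}=2k(c),
\]
and the middle term is at least $2$, so $k\ge1$. Let $G$ be one of the graphs of Proposition~\ref{prop:key} for $D$ and $k$. A $c$-sparse $(\varepsilon c^{k(c)}n,\varepsilon n)$-pair $A,B$ in $G$ would be $c_D$-sparse because $c\le c_D$, and would have $|A|\ge\varepsilon c_D^{2k(c)}n\ge\varepsilon c_D^kn$. The graph $G$ has no such pair.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{https://dataspace.princeton.edu/\allowbreak jspui/\allowbreak bitstream/\allowbreak 88435/\allowbreak dsp01zw12z7994/\allowbreak 1/\allowbreak Spirkl\_princeton\_0181D\_12546.pdf}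

\end{thebibliography}
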